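# Three quantum colors and unboundedly many classical colors

## 1. Three theorems on the gap between $\chi_q$ and $\chi$

**Theorem 1.** For every $\kappa\in\mathbb N$ there is a finite graph $H$ with $\chi_q(H)=3$ and $\chi(H)>\kappa$.

Here $\chi$ is the ordinary chromatic number and $\chi_q$ is the quantum chromatic number, defined as follows.

**Definition (quantum coloring).** A quantum $c$-coloring of a finite simple graph $G$ is a family of orthogonal projections $E_{v,i}$ on $\mathbb C^d$, for some $d\ge1$, indexed by $v\in V(G)$ and $i\in[c]=\{1,\dots,c\}$, such that $\sum_iE_{v,i}=I$ for each vertex $v$, and $E_{u,i}E_{v,i}=0$ for every edge $uv$ and every $i$. The least $c$ for which one exists is $\chi_q(G)$.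

A family of projections summing to $I$ is called a PVM, and its members are automatically mutually orthogonal. Indeed $E_j=E_j\big(\sum_iE_i\big)E_j=E_j+\sum_{i\ne j}E_jE_iE_j$, so the positive semidefinite operators $E_jE_iE_j=(E_iE_j)^*(E_iE_j)$, $i\ne j$, sum to $0$, and each $E_iE_j$ vanishes. So $E_{v,1},\dots,E_{v,c}$ is a measurement that outputs a color for $v$. A quantum $c$-coloring is equivalently a perfect quantum strategy, with finite-dimensional shared entanglement, for the nonlocal graph $c$-coloring game on $G$. We use only the definition in terms of projections.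

On $\mathbb C^1$ the only projections are $0$ and $1$, so a quantum coloring with $d=1$ is an ordinary coloring. Hence $\chi_q(G)\le\chi(G)$. The notes "Quantum Morphisms" (https://bpb-us-w2.wpmucdn.com/sites.udel.edu/dist/b/10716/files/2022/02/hoefer_quantum_morphism_notes_2_9_22.pdf) ask whether $\chi_q(G)=3$ and $\chi(G)>k$ is possible for any $k$. Theorem 1 says yes, for every $k$.

Two further theorems go with it. Let $\alpha(G)$ be the largest size of an independent set and $\chi_f(G)$ the fractional chromatic number, that is, the least total weight of nonnegative weights on independent sets such that every vertex is covered with weight at least $1$. Summing the coverage over all vertices gives $|V(G)|\le\alpha(G)\chi_f(G)$.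

**Theorem 2 (independence ratio).** For every $\varepsilon>0$ there is a finite graph $G$ with $\chi_q(G)\le4$ and $\alpha(G)<\varepsilon|V(G)|$. In particular $\chi_f(G)>1/\varepsilon$. The quantum 4-coloring consists of Pauli stabilizer measurements, and the measurements of adjacent vertices commute.

**Theorem 3 (classification and converse).**
(a) $\chi_q(G)\le2$ if and only if $\chi(G)\le2$. For every $c\ge3$ and every $k$ there is $G$ with $\chi_q(G)=c$ and $\chi(G)>k$. So $\sup\{\chi(G):\chi_q(G)=c\}$ equals $c$ for $c\in\{1,2\}$ and $\infty$ for $c\ge3$.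
(b) If $G$ has a quantum $c$-coloring on $\mathbb C^d$, then $\chi(G)\le c\cdot16^d$. So a graph with a quantum 3-coloring on $\mathbb C^d$ has $d\ge\log_{16}(\chi(G)/3)$, and in Theorem 1 the dimension must tend to infinity with $\kappa$.

The proofs of Theorems 1 and 2 use two published theorems, stated as (A) in Section 5 and (B) in Section 8, together with Witt's extension theorem, (C) in Section 4.

## 2. Two colors, complete graphs, and bounded dimension

The small cases can be done by hand, and they prove Theorem 3 once Theorem 1 is known.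

**One color.** If $c=1$, then $E_{v,1}=I$ for every $v$, and an edge would force $I\cdot I=0$. So $\chi_q(G)=1$ iff $G$ is edgeless iff $\chi(G)=1$.

**Two colors.** On an edge $uv$ we have $E_{u,1}E_{v,1}=0$ and $(I-E_{u,1})(I-E_{v,1})=0$. Expanding the second equation and using the first gives $E_{v,1}=I-E_{u,1}$. Along an odd cycle the projection is alternately $E$ and $I-E$, and on returning we get $E=I-E$, so $E=\frac12I$. This is not a projection. So a graph with $\chi_q\le2$ has no odd cycle and is bipartite; the converse is $\chi_q\le\chi$. If $\chi_q(G)=2$, then $\chi(G)\le 2$ and $\chi(G)\ge\chi_q(G)=2$.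

**Complete graphs.** In a quantum $c'$-coloring of $K_c$ on $\mathbb C^d$, for each color $i$ the projections $E_{v,i}$, $v\in K_c$, are mutually orthogonal, so their traces sum to at most $d$. Summing over $i$, $cd=\sum_{v,i}\operatorname{tr}E_{v,i}\le c'd$. So $\chi_q(K_c)=c$.

**Proof of Theorem 3(a) from Theorem 1.** The first sentence and the values for $c=1,2$ were just proved, without Theorem 1. Let $c\ge3$, take $H$ from Theorem 1 with $\kappa=k$, and let $G=H\sqcup K_c$. Then $\chi_q(G)\ge\chi_q(K_c)=c$. Conversely take a quantum 3-coloring of $H$ on some $\mathbb C^d$, add zero projections for the colors $4,\dots,c$, and color $K_c$ classically on the same space, with $E_{v,i}\in\{0,I\}$. So $\chi_q(G)=c$, and $\chi(G)\ge\chi(H)>k$. $\square$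

**Proof of Theorem 3(b).** For each $v$ pick a color $i(v)$ with $E_{v,i(v)}\ne0$ and a unit vector $\psi_v$ in its range. A maximal $0.7$-separated subset of the unit sphere of $\mathbb C^d=\mathbb R^{2d}$ is a $0.7$-net, and comparing volumes of balls shows that it has at most $(1+2/0.7)^{2d}\le16^d$ points, because $(1+2/0.7)^2<14.9$. Color $v$ by the pair consisting of $i(v)$ and a net point within distance $0.7$ of $\psi_v$. Suppose adjacent $u,v$ receive the same pair, with $i=i(u)=i(v)$. Then $\langle\psi_u,\psi_v\rangle=\langle\psi_u,E_{u,i}E_{v,i}\psi_v\rangle=0$, so $\|\psi_u-\psi_v\|=\sqrt2$, while the common net point gives $\|\psi_u-\psi_v\|\le1.4<\sqrt2$, a contradiction. So $\chi(G)\le c\cdot16^d$; the bound on $d$ is the case $c=3$, rearranged. $\square$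

Part (b) tells us what to build: the measurements have to live in spaces of growing dimension. We use $n$ qubits, with $n$ large.

## 3. Commuting Paulis and twisted characters

Let $V=\mathbb F_2^{2n}$, with elements $x=(p,q)$, $p,q\in\mathbb F_2^n$, and symplectic form $\omega((p,q),(p',q'))=\sum_j(p_jq_j'+q_jp_j')$. On $(\mathbb C^2)^{\otimes n}$ put
$$W_x=i^{\sum_jp_jq_j}X^pZ^q ,$$
where $X^p$ applies $X=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ to the tensor factors with $p_j=1$, $Z^q$ likewise with $Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$, and the exponent of $i$ is computed in the integers. Since $iXZ=Y$, the $W_x$ are the tensor products of $I,X,Y,Z$. So $W_x$ is Hermitian, $W_x^2=I$, $W_0=I$, and $\operatorname{tr}W_x=0$ for $x\ne0$. Moreover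
$$W_xW_y=(-1)^{\omega(x,y)}W_yW_x,\qquad W_xW_y=\beta(x,y)W_{x+y}$$
with $\beta(x,y)$ a fourth root of unity. If $\omega(x,y)=0$, then $W_xW_y$ is Hermitian, so $\beta(x,y)=\pm1$.

A subspace $L\subseteq V$ is isotropic if $\omega$ vanishes on $L\times L$, that is, if the $W_x$, $x\in L$, commute. Then $\dim L\le n$.

**Definition (twisted character).** For isotropic $L$, $Ch(L)$ is the set of functions $\mu:L\to\{\pm1\}$ with $\mu(x)\mu(y)=\beta(x,y)\mu(x+y)$ for all $x,y\in L$.

These are the possible lists of joint outcomes when all $W_x$, $x\in L$, are measured. Taking $x=y=0$ gives $\mu(0)=1$.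

*Example.* Let $n=2$ and let $L$ consist of $0$ and the labels of $X\otimes X$, $Z\otimes Z$, $Y\otimes Y$. Since $(X\otimes X)(Z\otimes Z)=(XZ)\otimes(XZ)=(-iY)\otimes(-iY)=-Y\otimes Y$, the condition reads $\mu(YY)=-\mu(XX)\mu(ZZ)$. There are four twisted characters, one for each choice of $\mu(XX),\mu(ZZ)$, and the constant function $1$ is not one of them.

**Lemma 4.** Let $L$ be isotropic and $\hat L=\mathrm{Hom}(L,\{\pm1\})$.
(a) $\hat L$ acts on $Ch(L)$ by multiplication, freely and transitively; $|Ch(L)|=2^{\dim L}$.
(b) An element of $Ch(L)$ is determined by its values on a basis of $L$, and these values can be prescribed arbitrarily.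
(c) For $L'\subseteq L$ the restriction $Ch(L)\to Ch(L')$ is onto, and all fibers have size $2^{\dim L-\dim L'}$.

*Proof.* The commuting Hermitian operators $W_x$, $x\in L$, have a joint eigenvector, and its eigenvalues form an element of $Ch(L)$. The quotient of two elements of $Ch(L)$ is a homomorphism, because the factors $\beta$ cancel, and multiplying an element by a homomorphism gives an element. This proves (a). The defining relation shows that values on a basis determine $\mu$, so restriction to a basis is an injection from $Ch(L)$ to a set of the same size $2^{\dim L}$; this is (b). For (c), extend a basis of $L'$ to a basis of $L$ and apply (b) to both. $\square$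

In particular, if $g\in Ch(L)$ is uniform, then $g|_{L'}$ is uniform in $Ch(L')$.

**Lemma 5.** For isotropic $L$ and $\mu\in Ch(L)$ put $P_{L,\mu}=|L|^{-1}\sum_{x\in L}\mu(x)W_x$. The $P_{L,\mu}$, $\mu\in Ch(L)$, are nonzero mutually orthogonal projections with sum $I$, and $W_xP_{L,\mu}=P_{L,\mu}W_x=\mu(x)P_{L,\mu}$ for $x\in L$.

*Proof.* $P_{L,\mu}$ is Hermitian. From $\mu(x)\mu(y)=\beta(x,y)\mu(x+y)$ and $\beta=\pm1$ we get $\mu(x)\mu(y)\beta(x,y)=\mu(x+y)$, so
$$P_{L,\mu}^2=|L|^{-2}\sum_{x,y}\mu(x)\mu(y)\beta(x,y)W_{x+y}=|L|^{-2}\sum_{x,y}\mu(x+y)W_{x+y}=P_{L,\mu}.$$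
Its trace is $2^n/|L|\ne0$. If $x\ne0$, multiplying by some $\chi\in\hat L$ with $\chi(x)=-1$ permutes $Ch(L)$ and changes the sign of $\mu(x)$, so $\sum_\mu\mu(x)=0$. Hence $\sum_\mu P_{L,\mu}=|L|^{-1}|Ch(L)|W_0=I$, and by Section 1 the projections are mutually orthogonal. Finally $\mu(y)\beta(x,y)=\mu(x)\mu(x+y)$, so $W_xP_{L,\mu}=|L|^{-1}\sum_y\mu(y)\beta(x,y)W_{x+y}=\mu(x)P_{L,\mu}$, and $W_x$ commutes with $P_{L,\mu}$. $\square$

In the example, the $P_{L,\mu}$ are four projections of rank $1$ on $\mathbb C^4$.

**Lemma 6.**
(a) If $\mu\in Ch(L)$ and $\mu'\in Ch(L')$ disagree at some $x\in L\cap L'$, then $P_{L,\mu}P_{L',\mu'}=0$. If $L+L'$ is isotropic, then $P_{L,\mu}$ and $P_{L',\mu'}$ commute.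
(b) Let $y_1,\dots,y_s\in L$. Then $\prod_iW_{y_i}=\pm W_{\sum y_i}$, and with the same sign $\prod_i\mu(y_i)=\pm\mu(\sum y_i)$ for all $\mu\in Ch(L)$. So if $\sum y_i=0$, then $\prod W_{y_i}=\mathrm{sgn}\cdot I$ with $\mathrm{sgn}=\pm1$, and $\prod\mu(y_i)=\mathrm{sgn}$ for all $\mu$. If $\sum y_i\ne0$, then $\sum_{\mu\in Ch(L)}\prod\mu(y_i)=0$.
(c) Let $\dim L=\dim L'=\ell$, $\dim(L\cap L')=\ell-1$, and $L+L'$ isotropic. Restriction is a bijection from $Ch(L+L')$ to the set of pairs $(\mu,\mu')\in Ch(L)\times Ch(L')$ that agree on $L\cap L'$.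

*Proof.* (a) $P_{L,\mu}W_xP_{L',\mu'}$ equals both $\mu(x)P_{L,\mu}P_{L',\mu'}$ and $\mu'(x)P_{L,\mu}P_{L',\mu'}$, and the two coefficients differ. If $L+L'$ is isotropic, all the $W$'s involved commute. (b) The first claim follows from $\beta=\pm1$ on $L$. Multiply both sides by $P_{L,\mu}\neq0$ and use Lemma 5 to get the second. The last claim follows from $\sum_\mu\mu(y)=0$ for $y\ne0$. (c) The map is injective by Lemma 4(b), since $L\cup L'$ contains a basis of $L+L'$. The number of agreeing pairs is $2^\ell\cdot2$, because given $\mu$ there are two extensions of $\mu|_{L\cap L'}$ to $L'$. This is $2^{\ell+1}=|Ch(L+L')|$. $\square$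

## 4. Overlapping contexts and the graph $G(n,\ell)$

Throughout, $1\le\ell<n$. Write $L\bowtie L'$ if $L,L'$ are isotropic $\ell$-spaces, $\dim(L\cap L')=\ell-1$, and $L+L'$ is isotropic. Each $L$ is a context with $2^\ell$ joint outcomes $\mu\in Ch(L)$. If $L\bowtie L'$, put $N=L\cap L'$. Every $\nu\in Ch(N)$ has two extensions to $L$ and two to $L'$, so "agree on $N$" is a 2-to-2 constraint between $Ch(L)$ and $Ch(L')$, and by Lemma 6(a) measurement outcomes always satisfy it.

*Example.* Let $n=3$, $L=\langle XII,IXI\rangle$ and $L'=\langle XII,IIX\rangle$. The constraint is that the two sides report the same sign for $XII$. The signs for $IXI$ and $IIX$ are free.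

**Theorem (C) (Witt).** A linear isometry between subspaces of a nondegenerate symplectic space extends to an isometry of the whole space.

Any linear bijection between isotropic spaces is an isometry. So $Sp(V)$ is transitive on isotropic spaces of a given dimension, on flags $A\subseteq M$ of isotropic spaces of given dimensions, and on ordered $\bowtie$-pairs: for the last, choose a linear bijection $L_1+L_1'\to L_2+L_2'$ taking $L_1$ to $L_2$ and $L_1'$ to $L_2'$.

For a vector space $M$ over $\mathbb F_2$, $Gr(M,\ell)$ is the graph of $\ell$-dimensional subspaces of $M$, with $L,L'$ adjacent iff $\dim(L\cap L')=\ell-1$.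

**Lemma 7.**
(a) Let $M$ be a uniform isotropic $m$-space, $\ell<m\le n$, and $(L,L')$ a uniform ordered edge of $Gr(M,\ell)$. Then $(L,L')$ is a uniform ordered $\bowtie$-pair.
(b) Let $\rho>0$, choose $m'>\ell$ with $2^{-(m'-\ell)}\le\rho$, and let $n\ge m'$. Take $M$ a uniform isotropic $m'$-space, $N\subseteq M$ a uniform $(\ell-1)$-space, and $L,L'$ independent uniform $\ell$-spaces with $N\subset L,L'\subseteq M$. Then $\Pr[L=L']\le\rho$, each of $L,L'$ is a uniform isotropic $\ell$-space, and given $L\ne L'$, $(L,L')$ is a uniform ordered $\bowtie$-pair.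

*Proof.* (a) The pair is a $\bowtie$-pair since $M$ is isotropic, and its distribution is invariant under $Sp(V)$, which is transitive on such pairs. (b) The $\ell$-spaces between $N$ and $M$ correspond to the $2^{m'-\ell+1}-1\ge2^{m'-\ell}$ nonzero vectors of $M/N$, so $\Pr[L=L']\le2^{-(m'-\ell)}\le\rho$. The distribution of $L$ is invariant under $Sp(V)$, hence uniform. Given $L\ne L'$ we have $L\cap L'=N$, the pair is a $\bowtie$-pair, and its distribution is again invariant. $\square$

**Definition (the graph $G=G(n,\ell)$).** Vertices are $v=(L,x)$ with $L$ an isotropic $\ell$-space and $x:Ch(L)\to[4]$; write $L_v=L$, $x_v=x$. We put $(L,x)\sim(L',x')$ iff $L\bowtie L'$ and $x(\mu)\ne x'(\mu')$ whenever $\mu\in Ch(L)$ and $\mu'\in Ch(L')$ agree on $L\cap L'$.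

So a vertex is a context together with a rule turning outcomes into colors, and two vertices are adjacent when the rules never give the same color to compatible outcomes. Put
$$E_{v,c}=\sum_{\mu:\,x_v(\mu)=c}P_{L_v,\mu}.$$
By Lemma 5 this is a PVM for each $v$. If $u\sim v$, then every term $P_{L_u,\mu}P_{L_v,\mu'}$ of $E_{u,c}E_{v,c}$ has $x_u(\mu)=c=x_v(\mu')$, so $\mu,\mu'$ disagree on $L_u\cap L_v$ and the term is $0$ by Lemma 6(a). Hence $G$ has a quantum 4-coloring on $\mathbb C^{2^n}$, each of whose measurements is a joint measurement of commuting Paulis followed by the relabeling $x_v$. The PVMs of $u$ and $v$ commute whenever $L_u+L_v$ is isotropic, in particular when $u\sim v$.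

What does a classical coloring look like? The natural classical strategy is to choose outcomes in advance.

**Definition (partial assignment).** A partial assignment $\sigma$ gives each isotropic $\ell$-space $L$ a value $\sigma_L\in Ch(L)\cup\{\bot\}$. A $\bowtie$-pair $(L,L')$ is consistent if $\sigma_L,\sigma_{L'}\ne\bot$ agree on $L\cap L'$. The consistency of $\sigma$ is the probability that a uniform ordered $\bowtie$-pair is consistent.

If some $\sigma$ had consistency $1$, then $(L,x)\mapsto x(\sigma_L)$ would be a proper 4-coloring of $G$. For $\ell=1$ this happens: $L\cap L'=0$, and all twisted characters take the value $1$ at $0$, so every assignment has consistency $1$ and $\chi(G(n,1))\le4$.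

Already for $\ell=2$, $n=3$ there is no assignment of consistency $1$. Suppose $\sigma$ is one, and fix $x\ne0$. The isotropic 2-spaces containing $x$ correspond to the nonzero vectors of the 4-dimensional symplectic space $x^\perp/\langle x\rangle$, and two distinct ones are in relation $\bowtie$ iff their vectors are orthogonal. Two non-orthogonal vectors $\bar a,\bar b$ have a common nonzero orthogonal vector, since $\{\bar a,\bar b\}^\perp$ has dimension $2$, and it is different from both. So these spaces are connected through $\bowtie$, and $\sigma_L(x)$ is the same number $v(x)$ for all $L\ni x$. Now consider the array (tensored with $I$ on the third qubit)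
$$\begin{pmatrix}X\otimes I&I\otimes X&X\otimes X\\ I\otimes Z&Z\otimes I&Z\otimes Z\\ X\otimes Z&Z\otimes X&Y\otimes Y\end{pmatrix}.$$
Each row and each column consists of the nonzero elements of an isotropic 2-space. The three row products and the first two column products are $I$; the last column has product $-I$, as computed in Section 3. By Lemma 6(b) the values $v$ have the same products as the operators. Multiplying all nine values by rows gives $+1$, and by columns $-1$, a contradiction.

Consistency below $1$ is far from enough for us. The engine of the proof is that for large $\ell$ and $n$ the consistency is close to $0$.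

**Proposition 8.** For every $\delta_1\in(0,1)$ there is $\ell_1$ such that for each $\ell\ge\ell_1$ there is $n_1(\ell)$ such that for $n\ge n_1(\ell)$ every partial assignment has consistency $<\delta_1$.

## 5. Grassmann expansion, and why one isotropic space is not enough

For $\emptyset\ne S\subseteq Gr(M,\ell)$ let $\Phi(S)=\Pr[L'\notin S]$, where $L\in S$ is uniform and $L'$ is a uniform neighbor of $L$. For $A\subseteq B\subseteq M$ let $[A,B]=\{L\in Gr(M,\ell):A\subseteq L\subseteq B\}$.

*Example.* Let $S=[A,M]$ with $\dim A=1$, $\ell\ge2$. A random neighbor $L'$ of $L\in S$ is obtained by choosing a uniform hyperplane $N$ of $L$ and then a uniform $\ell$-space $L'\ne L$ of $M$ containing $N$. If $A\subseteq N$, then $L'\in S$; if not, the only $\ell$-space containing $N$ and $A$ is $L$ itself, so $L'\notin S$. Hence $1-\Phi(S)=\frac{2^{\ell-1}-1}{2^\ell-1}$, which is near $\frac12$, although $S$ is a fraction $\frac{2^\ell-1}{2^m-1}$ of the whole graph, and this is tiny for large $m=\dim M$.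

The theorem says that concentration on such sets $[A,B]$ is the only way to fail to expand.

**Theorem (A)** (Khot–Minzer–Safra, *Pseudorandom sets in Grassmann graph have near-perfect expansion*, FOCS 2018; Ann. of Math. 198 (2023)). For every $\theta\in(0,1)$ there are $r\in\mathbb N$, $\varepsilon_1>0$, $\ell_0$ and $m_0(\cdot)$ such that for $\ell\ge\ell_0$, $m\ge m_0(\ell)$: if $\emptyset\ne S\subseteq Gr(M,\ell)$, $\dim M=m$, and $\Phi(S)<1-\theta$, then there are $A\subseteq B\subseteq M$ with $\dim A+\operatorname{codim}B\le r$ and $|S\cap[A,B]|\ge\varepsilon_1|[A,B]|$.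

By Lemma 7(a), an assignment of consistency $\delta_1$ has average consistency $\delta_1$ on the graphs $Gr(M,\ell)$, $M$ isotropic. So the first thing to try is to apply (A) inside one $M$. It gives something: for a suitable $g\in Ch(M)$ the set $\{L:\sigma_L=g|_L\}$ does not expand, so $\sigma$ agrees with $g$ on a noticeable part of some $[A,B]$. But there it must stop. For any $g\in Ch(M)$ the assignment $L\mapsto g|_L$ has consistency $1$ on $Gr(M,\ell)$, so no argument confined to one $M$ can give a contradiction. Contextuality comes from comparing different $M$, and $A,B,g$ all depend on $M$, with no visible relation between $g$ for $M$ and $g$ for another space.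

The way forward is to find quantities that see the agreement with $g$ but are built from a function that does not mention $M$. Fourier coefficients do this: the space $M$ enters only through the characters, and a fourth moment sums over all characters of $M$ at once. After that, $M$ can be averaged out, and only a statement about Paulis on all of $V$ is left. That statement comes next.

## 6. A trace bound for commuting triples

**Lemma 9.** Let $C\subseteq V$ be isotropic of dimension $e$ with $n-e\ge3$, and $U=C^\perp$. Let $\mathcal Z$ be the set of triples $z=(z_1,z_2,z_3)\in U^3$ that are pairwise orthogonal and independent mod $C$, and let $\mathrm{sgn}(z)=\pm1$ be given by $W_{z_1}W_{z_2}W_{z_3}W_{z_1+z_2+z_3}=\mathrm{sgn}(z)I$. For all $\phi_1,\dots,\phi_4:U\to[-1,1]$,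
$$\Big|\mathbb E_{z\in\mathcal Z}\,\phi_1(z_1)\phi_2(z_2)\phi_3(z_3)\phi_4(z_1+z_2+z_3)\,\mathrm{sgn}(z)\Big|\le448\cdot2^{-(n-e)/2}.$$

The sign is well defined by Lemma 6(b), for every pairwise orthogonal triple.

*Proof.* **Counting $\mathcal Z$.** This gives the denominator of the average. We have $|U|=2^{2n-e}$ and $|U|/|C|=4^{n-e}\ge32$, and $U^\perp=C$, so the radical of $U$ is $C$. Hence vectors of $U$ that are independent mod $C$ impose independent orthogonality conditions on $U$. Choosing $z_1$, then $z_2\in(U\cap z_1^\perp)\setminus(C+\langle z_1\rangle)$, then $z_3\in(U\cap z_1^\perp\cap z_2^\perp)\setminus(C+\langle z_1,z_2\rangle)$, we get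
$$|\mathcal Z|=(|U|-|C|)\big(\tfrac{|U|}2-2|C|\big)\big(\tfrac{|U|}4-4|C|\big)\ge\tfrac{31}{32}\cdot\tfrac7{16}\cdot\tfrac18|U|^3\ge\tfrac{|U|^3}{64}.$$

**Two traces.** This step writes the sum over commuting pairs as a trace. Fix $z_1\in U\setminus C$ and let $U_1=U\cap z_1^\perp$; it contains $z_1$ and $C$, and $|U_1|=|U|/2$. Put $A_i=\sum_{z\in U_1}\phi_i(z)W_z$ for $i=2,3,4$. In
$$\operatorname{tr}(W_{z_1}A_2A_3A_4)=\sum_{z_2,z_3,z_4\in U_1}\phi_2(z_2)\phi_3(z_3)\phi_4(z_4)\operatorname{tr}(W_{z_1}W_{z_2}W_{z_3}W_{z_4})$$
only terms with $z_4=z_1+z_2+z_3$ survive, and this vector lies in $U_1$. In $\operatorname{tr}(W_{z_1}A_3A_2A_4)$ the same term appears with $W_{z_2},W_{z_3}$ interchanged, that is, multiplied by $(-1)^{\omega(z_2,z_3)}$. Adding the two traces doubles the terms with $\omega(z_2,z_3)=0$ and cancels the others. In the surviving terms $z_1,z_2,z_3$ are pairwise orthogonal, and the trace of the product is $2^n\,\mathrm{sgn}(z)$. So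
$$\operatorname{tr}(W_{z_1}A_2A_3A_4)+\operatorname{tr}(W_{z_1}A_3A_2A_4)=2\cdot2^n\sum_{\substack{z_2,z_3\in U_1\\ \omega(z_2,z_3)=0}}\phi_2(z_2)\phi_3(z_3)\phi_4(z_1+z_2+z_3)\,\mathrm{sgn}(z).$$

**Bounding the traces.** Since $\operatorname{tr}(W_zW_{z'})=0$ for $z\ne z'$, $\|A_i\|_{HS}^2=2^n\sum_{z\in U_1}\phi_i(z)^2\le2^n|U_1|$. As $W_{z_1}$ is unitary, Cauchy–Schwarz and $\|AB\|_{HS}\le\|A\|_{HS}\|B\|_{HS}$ bound each trace by $\|A_2\|_{HS}\|A_3\|_{HS}\|A_4\|_{HS}\le(2^n|U_1|)^{3/2}$. Dividing by $2\cdot2^n$, the sum on the right is at most $2^{n/2}|U_1|^{3/2}$ in absolute value.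

**Dependent pairs and conclusion.** We remove the pairs $(z_2,z_3)\in U_1^2$ with $z_1,z_2,z_3$ dependent mod $C$. There are at most $2|C||U_1|$ with $z_2\in C+\langle z_1\rangle$ and at most $4|C||U_1|$ with $z_3\in C+\langle z_1,z_2\rangle$, so at most $6|C||U_1|$, each contributing at most $1$. Summing over the at most $|U|$ choices of $z_1$ and dividing by $|U|^3/64$, the average is at most
$$64\big(2^{n/2}|U|^{-1/2}+6|C|/|U|\big)=64\big(2^{-(n-e)/2}+6\cdot2^{-2(n-e)}\big)\le448\cdot2^{-(n-e)/2}.\qquad\square$$

The gain is over the trivial bound $|U_1|^2$ for the inner sum: $U_1$ has about $2^{2n}$ elements when $e$ is small, while the matrices have size only $2^n$.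

*A model computation.* Let $3\le m\le n$ and let $s:V\to\{\pm1\}$ be any table of signs. For a uniform isotropic $m$-space $M$,
$$\mathbb E_M\sum_{g\in Ch(M)}\Big(\mathbb E_{x\in M}s(x)g(x)\Big)^4\le2^{3-m}+448\cdot2^{-n/2}.$$
To see this, expand the fourth power. By Lemma 6(b), $\sum_g\prod_{i\le4}g(x^i)$ is $|M|$ times a sign if $\sum x^i=0$, and $0$ otherwise. So the left side is $\mathbb E_M\mathbb E_{x^1,x^2,x^3\in M}$ of $s(x^1)s(x^2)s(x^3)s(x^1+x^2+x^3)\,\mathrm{sgn}$. The three vectors are dependent with probability at most $2^{3-m}$. Given independence, the triple is uniform in $\mathcal Z$ with $C=0$, by invariance and (C), and Lemma 9 applies. If $s|_M$ were in $Ch(M)$ for a fixed positive fraction of the $M$, the left side would be at least that fraction. So for large $m$ and $n$ no sign table can do this. Proposition 8 is this computation carried out inside the structure that (A) provides.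

## 7. Proof of Proposition 8

**Step 1: constants.** We fix everything in an order that avoids circularity. Let $\theta=\delta_1/8$, take $r,\varepsilon_1,\ell_0,m_0$ from (A), and let $\ell\ge\ell_0$ with $\ell>r$ and $2^{1-(\ell-r)}\le\varepsilon_1$; all sufficiently large $\ell$ qualify. Put
$$p_1=\frac{\delta_1}{8(r+1)2^{r\ell}},\quad p_2=\frac{\delta_1p_1}{2(r+1)^2},\quad p_3=2^{-r}p_2,\quad\varepsilon_2=\frac{2^{-r\ell}\varepsilon_1}4,\quad\varepsilon_3=p_3\varepsilon_2^4\,2^{-\ell}.$$
These depend only on $\delta_1,\ell$. Choose $m\ge\max(m_0(\ell),\ell+r+1)$ with $2^{3\ell-m}<\varepsilon_3/2$, and then let $n\ge\max(m,3\ell+3)$ with $448\cdot2^{(3\ell-n)/2}<\varepsilon_3/2$. Suppose $\sigma$ has consistency $\ge\delta_1$. For an isotropic $m$-space $M$ let $c(M)$ be the probability that a uniform edge of $Gr(M,\ell)$ is consistent. By Lemma 7(a), $\mathbb E_Mc(M)\ge\delta_1$, so $\Pr_M[c(M)\ge\delta_1/2]\ge\delta_1/2$.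

**Step 2: agreement with a global $g$ inside one $M$.** We show: if $\sigma'$ is a partial assignment on $Gr(M,\ell)$ with consistency $c'>\delta_1/4$ over uniform edges of $Gr(M,\ell)$, then there are $A\subseteq B\subseteq M$ with $\dim A+\operatorname{codim}_MB\le r$ and $g\in Ch(M)$ with $\Pr_{L\in[A,B]}[\sigma'_L=g|_L]\ge\varepsilon_1$.

For $g\in Ch(M)$ let $S_g=\{L:\sigma'_L=g|_L\}$, and let $g$ be uniform. Since $g|_L$ is uniform in $Ch(L)$, $\mathbb E_g\Pr_L[L\in S_g]\le2^{-\ell}$. By Lemma 6(c), a consistent edge determines exactly one element of $Ch(L+L')$ that extends $\sigma'_L$ and $\sigma'_{L'}$. As $g|_{L+L'}$ is uniform, both endpoints lie in $S_g$ with probability $2^{-\ell-1}$. So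
$$\mathbb E_g\Big[\Pr_{\text{edge}}[L,L'\in S_g]-\tfrac{c'}2\Pr_L[L\in S_g]\Big]\ge c'2^{-\ell-1}-\tfrac{c'}2\,2^{-\ell}=0.$$
The bracket is $0$ when $S_g=\emptyset$, and some $S_g$ is nonempty. If the bracket were negative for every nonempty $S_g$, the average would be negative. So for some nonempty $S_g$ it is $\ge0$, and dividing by $\Pr_L[L\in S_g]$ gives $1-\Phi(S_g)\ge c'/2>\delta_1/8=\theta$. (The graph is regular, so a uniform ordered edge is a uniform vertex with a uniform neighbor.) Now (A) applies to $S_g$. Here $[A,B]\ne\emptyset$, since $\dim A\le r<\ell<m-r\le\dim B$.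

**Step 3: such $A$ are not rare.** One $A$ per $M$ would be useless for comparing different $M$; we show that a random $A$ has a fair chance. Call $A\subseteq M$ $M$-good if there are $B$ with $A\subseteq B\subseteq M$ and $\dim A+\operatorname{codim}_MB\le r$, and $g\in Ch(M)$, with $\Pr_{L\in[A,B]}[\sigma_L=g|_L]\ge\varepsilon_1$. Let $c(M)\ge\delta_1/2$. Put $\sigma'_L=\bot$ if $L$ contains an $M$-good subspace, and $\sigma'_L=\sigma_L$ otherwise. If $\sigma'$ had consistency $>\delta_1/4$, Step 2 would give $A,B,g$. Then $A$ would be $M$-good, because $\sigma'_L=g|_L$ implies $\sigma_L=g|_L$; but then $\sigma'=\bot$ on all of $[A,B]$, contradicting $\Pr_{L\in[A,B]}[\sigma'_L=g|_L]\ge\varepsilon_1>0$.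

So $\sigma'$ has consistency at most $\delta_1/4$. Passing from $\sigma$ to $\sigma'$ therefore destroys consistent edges of total probability at least $\delta_1/4$, and each of them has an endpoint that contains an $M$-good subspace. Each endpoint is uniform, so $\Pr_L[L\text{ contains an }M\text{-good }A]\ge\delta_1/8$. For some $a\in\{0,\dots,r\}$, a uniform $L$ contains an $M$-good $A$ of dimension $a$ with probability $\ge\delta_1/(8(r+1))$. An $\ell$-space has at most $2^{a\ell}$ subspaces of dimension $a$, and a uniform one of them, in a uniform $L$, is a uniform $a$-subspace of $M$. Hence a uniform $a$-dimensional $A\subseteq M$ is $M$-good with probability $\ge p_1$.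

**Step 4: fixing $A$ and $\tau$.** We make as much as possible independent of $M$. At least a $\delta_1/2$ fraction of the $M$ satisfy the conclusion of Step 3 for some $a$. Split also by $b=\operatorname{codim}_MB$. Then the sum over the at most $(r+1)^2$ pairs $(a,b)$ with $a+b\le r$ of
$$\Pr_{M,A}[A\text{ is }M\text{-good via some }B\text{ of codimension }b]$$
is at least $\delta_1p_1/2$, where $M$ is uniform and $A\subseteq M$ is uniform of dimension $a$. So some pair $(a,b)$, which we fix, has probability $\ge p_2$. By transitivity on flags, we may choose $A$ first, as a uniform isotropic $a$-space, and then $M$ as a uniform isotropic $m$-space containing $A$. Fix $A$ for which the conditional probability is $\ge p_2$. For each successful $M$ choose $B$ and $g$; since $|Ch(A)|=2^a\le2^r$, some $\tau\in Ch(A)$ equals $g|_A$ with probability $\ge p_3$. So with probability $\ge p_3$ over $M\supseteq A$: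
$$\text{there are }B,\ A\subseteq B\subseteq M,\ \operatorname{codim}_MB=b,\text{ and }g\in Ch(M),\ g|_A=\tau,\text{ with }\Pr_{L\in[A,B]}[\sigma_L=g|_L]\ge\varepsilon_1.\tag{1}$$

**Step 5: a large Fourier coefficient of a function that does not know $M$.** We turn (1) into a statement about characters, which absorbs $B$ and $g$. Let $\ell'=\ell-a\ge\ell-r\ge1$. Consider $x=(x_1,\dots,x_{\ell'})\in(A^\perp)^{\ell'}$ with $A+\mathrm{span}(x)$ isotropic. If $x$ is independent mod $A$, put $L_x=A+\mathrm{span}(x)$, an isotropic $\ell$-space. Let $D(x)=1$ if $x$ is independent mod $A$, $\sigma_{L_x}\ne\bot$ and $\sigma_{L_x}|_A=\tau$; otherwise $D(x)=0$. Let $s_j(x)=\sigma_{L_x}(x_j)$ if $D(x)=1$, and $s_j(x)=1$ otherwise. For $J\subseteq[\ell']$ put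
$$S_J(x)=D(x)\prod_{j\in J}s_j(x)\in\{0,\pm1\}.$$
None of this mentions $M$.

Let $M$ satisfy (1), and write $B=\bigcap_{i\le b}\ker\chi_i$ with $\chi_i\in\hat M$ independent. For $x\in M^{\ell'}$ let $q(x)$ be the indicator of the event that $x\in B^{\ell'}$, $x$ is independent mod $A$, and $\sigma_{L_x}=g|_{L_x}$. Then
$$q(x)=D(x)\prod_j\frac{1+s_j(x)g(x_j)}2\prod_{j,i}\frac{1+\chi_i(x_j)}2.\tag{2}$$
Indeed, if $D(x)=0$, then $x$ is dependent, or $\sigma_{L_x}$ is $\bot$ or differs from $g$ on $A$, and both sides are $0$. If $D(x)=1$, then $\sigma_{L_x}$ and $g$ agree on $A$, so by Lemma 4(b) they agree on $L_x$ iff they agree at $x_1,\dots,x_{\ell'}$. The last product is the indicator of $x\in B^{\ell'}$.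

Let $x\in M^{\ell'}$ be uniform and $\pi=\Pr[x\in B^{\ell'},\ x\text{ independent mod }A]$. Since $\Pr[x\in B^{\ell'}]=2^{-b\ell'}$ and $|B|=2^{m-b}$,
$$\pi\ge2^{-b\ell'}\Big(1-\sum_{j<\ell'}2^{a+j-(m-b)}\Big)\ge2^{-b\ell'}(1-2^{\ell+b-m})\ge\tfrac12\,2^{-b\ell'},$$
using $m\ge\ell+r+1$. Conditionally on this event $L_x$ is uniform in $[A,B]$, so (1) gives $\mathbb Eq\ge\pi\varepsilon_1$. Expand the products in (2) into a sum over $J\subseteq[\ell']$ and $I\subseteq[\ell']\times[b]$; each term carries the factor $2^{-\ell'-b\ell'}$. The part with $J=\emptyset$ is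
$$2^{-\ell'}\,\mathbb E\big[D(x)\mathbf 1[x\in B^{\ell'}]\big]\le2^{-\ell'}\pi\le\tfrac12\pi\varepsilon_1,$$
because $2^{-\ell'}\le2^{-(\ell-r)}\le\varepsilon_1/2$. So the terms with $J\ne\emptyset$ sum to at least $\pi\varepsilon_1/2$. There are fewer than $2^{\ell'+b\ell'}$ of them, so for some $J\ne\emptyset$ and $I$
$$\Big|\mathbb E_{x\in M^{\ell'}}S_J(x)\prod_{j\in J}g(x_j)\prod_{(j,i)\in I}\chi_i(x_j)\Big|\ge\frac{\pi\varepsilon_1}2\ge\frac{2^{-b\ell'}\varepsilon_1}4\ge\varepsilon_2.$$
Collect the factors at each $j$. For $j\in J$ they form $g\prod_i\chi_i\in Ch(M)$ (product over $i$ with $(j,i)\in I$), and for $j\notin J$ an element of $\hat M$. So put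
$$\Psi_{J,M}=\prod_{j\in J}Ch(M)\times\prod_{j\notin J}\hat M,\qquad a_{J,M}(\psi)=\mathbb E_{x\in M^{\ell'}}S_J(x)\prod_j\psi_j(x_j)\in\mathbb R.$$
For every $M$ satisfying (1) there are $J\ne\emptyset$ and $\psi\in\Psi_{J,M}$ with $|a_{J,M}(\psi)|\ge\varepsilon_2$. There are fewer than $2^{\ell}$ sets $J$, so some fixed $J\ne\emptyset$ works with probability $\ge p_32^{-\ell}$, and
$$\mathbb E_{M\supseteq A}\sum_{\psi\in\Psi_{J,M}}a_{J,M}(\psi)^4\ge p_3\varepsilon_2^4\,2^{-\ell}=\varepsilon_3.\tag{3}$$
Fix this $J$.

**Step 6: the fourth moment removes $M$.** We compute the left side of (3) as an average over tuples in $V$. Expand the fourth power over independent $x^1,\dots,x^4\in M^{\ell'}$. By Lemma 6(b) and orthogonality of ordinary characters,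
$$\sum_{\psi_j}\prod_{i=1}^4\psi_j(x^i_j)=|M|\,\mathbf 1\Big[\sum_ix^i_j=0\Big]\,\mathrm{sgn}_j ,$$
where $\mathrm{sgn}_j=1$ for $j\notin J$, and $W_{x^1_j}W_{x^2_j}W_{x^3_j}W_{x^4_j}=\mathrm{sgn}_jI$ for $j\in J$. Given $x^1,x^2,x^3$, the event $x^4=x^1+x^2+x^3$ has probability $|M|^{-\ell'}$, which cancels the factors $|M|$. So
$$\sum_\psi a_{J,M}(\psi)^4=\mathbb E_{x^1,x^2,x^3\in M^{\ell'}}\Big[\prod_{i=1}^4S_J(x^i)\prod_{j\in J}\mathrm{sgn}_j\Big],\qquad x^4=x^1+x^2+x^3.$$
The $3\ell'$ vectors $x^i_j$, $i\le3$, fail to be independent mod $A$ with probability at most $\sum_{k<3\ell'}2^{a+k-m}\le2^{a+3\ell'-m}\le2^{3\ell-m}$, and this probability is the same for every $M$. Let $\mathcal X$ be the set of all $3\ell'$-tuples in $V$ that are independent mod $A$ and span with $A$ an isotropic space. Average over $M\supseteq A$ and condition on independence: the tuple lies in $\mathcal X$, and its distribution is invariant under the pointwise stabilizer of $A$ in $Sp(V)$. That group is transitive on $\mathcal X$ by (C), since the linear map that fixes $A$ pointwise and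 takes one tuple to another is an isometry of isotropic spaces. So the tuple is uniform on $\mathcal X$. The integrand depends only on the tuple and has absolute value at most $1$, so with (3)
$$\varepsilon_3\le2^{3\ell-m}+\Big|\mathbb E_{\mathcal X}\Big[\prod_{i=1}^4S_J(x^i)\prod_{j\in J}\mathrm{sgn}_j\Big]\Big|.\tag{4}$$

**Step 7: the trace bound finishes.** We reduce (4) to Lemma 9 by freezing all coordinates except one. Fix $j_0\in J$; here $J\ne\emptyset$ matters. Condition on all $x^i_j$ with $j\ne j_0$, $i\le3$, and let $C$ be the span of $A$ and these vectors. It is isotropic of dimension $e=a+3(\ell'-1)\le3\ell-3$, so $n-e\ge6$. Let $U=C^\perp$ and $z_i=x^i_{j_0}$ for $i\le 3$. Given the conditioning, $(z_1,z_2,z_3)$ is uniform among the triples in $U^3$ that are pairwise orthogonal and independent mod $C$, that is, in the set $\mathcal Z$ of Lemma 9.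

For $i\le3$, $S_J(x^i)$ is a function $\phi_i(z_i)$ of $z_i$ alone. For $j\neq j_0$ the vector $x^4_j=x^1_j+x^2_j+x^3_j$ is fixed and lies in $C$, so $S_J(x^4)$ is a function $\phi_4(z_1+z_2+z_3)$. These functions are defined on all of $U$, with values in $[-1,1]$, because $C+\langle z\rangle$ is isotropic for every $z\in U$. The signs $\mathrm{sgn}_j$, $j\in J\setminus\{j_0\}$, are fixed, and $\mathrm{sgn}_{j_0}=\mathrm{sgn}(z)$. So up to a fixed sign the integrand is exactly the one in Lemma 9, and the conditional expectation is at most $448\cdot2^{-(n-e)/2}\le448\cdot2^{(3\ell-n)/2}$ in absolute value. With (4),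
$$\varepsilon_3\le2^{3\ell-m}+448\cdot2^{(3\ell-n)/2}<\tfrac{\varepsilon_3}2+\tfrac{\varepsilon_3}2=\varepsilon_3,$$
a contradiction. $\square$

## 8. Short lists from dense sets of labelings

We now pass from assignments to colorings. In a coloring of $G(n,\ell)$ each context $L$ carries a set of functions $x:Ch(L)\to[4]$, for instance a dense color class, rather than one outcome $\mu$. We have to read off from this set a short list of candidate outcomes. The tool is low-degree influence.

Let $\Omega$ be a finite set, $|\Omega|=q$, and $\Lambda$ a finite index set. Every $f:\Omega^\Lambda\to\mathbb R$ has a unique Efron–Stein decomposition $f=\sum_{\Gamma\subseteq\Lambda}f^{=\Gamma}$, where $f^{=\Gamma}$ depends only on the coordinates in $\Gamma$ and averages to $0$ over each coordinate in $\Gamma$ (uniform measure). The components are orthogonal for $\langle f,g\rangle=\mathbb E[fg]$. Put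
$$I_i^{\le k}(f)=\sum_{\Gamma\ni i,\ |\Gamma|\le k}\|f^{=\Gamma}\|_2^2 .$$

*Example.* On $\{\pm1\}^2$ let $f=\frac12(1+x_1x_2)$. Then $f^{=\emptyset}=\frac12$, $f^{=\{1,2\}}=\frac12x_1x_2$, and the others vanish. So $I_1^{\le1}(f)=0$ and $I_1^{\le2}(f)=\frac14$.

A symmetric Markov operator $\mathsf T$ on $\Omega$ is a symmetric nonnegative matrix with row sums $1$; $\mathsf T^{\otimes\Lambda}$ acts on functions on $\Omega^\Lambda$ with the product weights.

**Theorem (B)** (Dinur–Mossel–Regev, *Conditional hardness for approximate coloring*, SIAM J. Comput. 39 (2009) 843–873). Let $\mathsf T$ be a symmetric Markov operator on a $q$-element set $\Omega$ whose eigenvalues other than the simple eigenvalue $1$ have absolute value $<1$. For every $\varepsilon>0$ there are $\delta>0$, $k_0\in\mathbb N$ such that for all finite $\Lambda$ and $f,g:\Omega^\Lambda\to[0,1]$ with $\mathbb Ef,\mathbb Eg>\varepsilon$ and $\langle f,\mathsf T^{\otimes\Lambda}g\rangle=0$ there is $i\in\Lambda$ with $I_i^{\le k_0}(f)\ge\delta$ and $I_i^{\le k_0}(g)\ge\delta$.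

**Lemma 10.** For every $\varepsilon>0$ there is $t=t(\varepsilon)\ge1$, independent of $n,\ell$, such that to every isotropic $\ell$-space $L$ and $F:[4]^{Ch(L)}\to\{0,1\}$ with $\mathbb EF\ge\varepsilon$ one can attach a set $I_L(F)\subseteq Ch(L)$, $|I_L(F)|\le t$, with the following property. If $L\bowtie L'$, $\mathbb EF,\mathbb EF'\ge\varepsilon$, and $F(x)F'(x')=0$ whenever $(L,x)\sim(L',x')$, then there are $\mu\in I_L(F)$, $\mu'\in I_{L'}(F')$ with $\mu|_{L\cap L'}=\mu'|_{L\cap L'}$.

*Proof.* **Step 1: the operator.** Over each $\nu\in Ch(L\cap L')$ sit two values of $x$ and two values of $x'$, and adjacency asks that the two pairs share no color. So we need a Markov operator on $[4]^2$ supported on such pairs of pairs. Let $\mathsf T$ have the following symmetric weights, and $0$ otherwise: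

- $\frac5{12}$ between $(i,j)$ and $(k,l)$ if $\{i,j,k,l\}=[4]$;
- $\frac1{12}$ between $(i,j)$, $i\ne j$, and $(k,k)$, $k\notin\{i,j\}$;
- $\frac16$ between $(i,i)$ and $(j,j)$, $i\ne j$.

The row sum at $(i,j)$, $i\ne j$, is $2\cdot\frac5{12}+2\cdot\frac1{12}=1$, and at $(i,i)$ it is $6\cdot\frac1{12}+3\cdot\frac16=1$. Positive weight between $y$ and $y'$ implies $\{y_1,y_2\}\cap\{y_1',y_2'\}=\emptyset$. The support is connected, since the $(i,i)$ are joined to each other and every $(i,j)$ is joined to some $(k,k)$, and it contains the triangle $(1,1),(2,2),(3,3)$. A connected non-bipartite support makes $1$ a simple eigenvalue and excludes $-1$, so all other eigenvalues have absolute value $<1$.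

**Step 2: the list.** It has to be defined from $F$ alone, without reference to $L'$. Apply (B) with $q=16$ and $\varepsilon/2$ in place of $\varepsilon$ to get $\delta,k_0$. Let $I_L(F)=\{\mu:I_\mu^{\le2k_0}(F)\ge\delta/2\}$. Since
$$\sum_\mu I_\mu^{\le2k_0}(F)=\sum_{|\Gamma|\le2k_0}|\Gamma|\,\|F^{=\Gamma}\|_2^2\le2k_0\|F\|_2^2\le2k_0,$$
we get $|I_L(F)|\le t:=\max(1,\lceil4k_0/\delta\rceil)$.

**Step 3: a common block.** We find a $\nu$ that is influential on both sides. Let $N=L\cap L'$. Grouping the two extensions of each $\nu\in Ch(N)$ turns $F,F'$ into functions on $([4]^2)^{Ch(N)}$. If $x,x'$ are related by $\mathsf T^{\otimes Ch(N)}$ with positive weight, then $(L,x)\sim(L',x')$, so $F(x)F'(x')=0$. Thus $\langle F,\mathsf T^{\otimes Ch(N)}F'\rangle=0$. As $\mathbb EF,\mathbb EF'\ge\varepsilon>\varepsilon/2$, (B) gives a block $\nu$ with $I_\nu^{\le k_0}\ge\delta$ for both blocked functions.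

**Step 4: from the block to one of its elements.** The Efron–Stein component of the blocked function at a set $\mathcal B$ of blocks is the sum of $F^{=\Gamma}$ over those $\Gamma\subseteq Ch(L)$ that touch exactly the blocks in $\mathcal B$: this sum depends only on the blocks in $\mathcal B$, it averages to $0$ over each of them, and the decomposition is unique. If $\nu\in\mathcal B$ and $|\mathcal B|\le k_0$, such a $\Gamma$ has $|\Gamma|\le2k_0$ and contains one of the two extensions $\mu_1,\mu_2$ of $\nu$. So $\delta\le I_\nu^{\le k_0}(\text{blocked }F)\le I_{\mu_1}^{\le2k_0}(F)+I_{\mu_2}^{\le2k_0}(F)$, and one of $\mu_1,\mu_2$ is in $I_L(F)$. In the same way $I_{L'}(F')$ contains an extension of $\nu$ to $L'$. Both restrict to $\nu$ on $N$. $\square$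

*Why four colors here.* The same construction with $x:Ch(L)\to[3]$ gives a quantum 3-colorable graph, and it is natural to try it directly. With three colors the pairs $(1,2)$ and $(2,1)$ are color-disjoint only from $(3,3)$, so a Markov operator would need weight $1$ from each of them to $(3,3)$; if it is symmetric, the row of $(3,3)$ has sum at least $2$. So no operator for (B) exists. The density argument itself fails too. Say that $x$ is mixed over $\nu$ if its two values there differ. If $(L,x)\sim(L',x')$ and $x$ is mixed over $\nu$, then $x'$ takes the third color twice over $\nu$. Hence the fractions of mixed blocks of $x$ and $x'$ over $Ch(L\cap L')$ add up to at most $1$, and the set of $(L,x)$ such that $x$ has more than half mixed blocks for every hyperplane $N$ of $L$ is independent. For uniform $x$ and fixed $N$, each of the $2^{\ell-1}$ blocks is mixed with probability $\frac23$, independently, so by Hoeffding's inequality and a union bound over the $2^\ell-1$ hyperplanes, this independent set has density at least $1-(2^\ell-1)e^{-2^\ell/36}$, which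 tends to $1$. This does not bound the chromatic number of the 3-color graph; it shows that a lower bound cannot come from the density of color classes alone.

## 9. Independent sets of $G(n,\ell)$: proof of Theorem 2

We may assume $\varepsilon\le1$. Let $t=t(\varepsilon/2)$ from Lemma 10, $\delta_1=\varepsilon^2/(8t^2)$, $\ell\ge\ell_1(\delta_1)$ from Proposition 8, and $n\ge n_1(\ell)$ large enough for Lemma 7(b) with $\rho=\varepsilon^2/8$. Suppose $I$ is independent in $G(n,\ell)$ with $|I|\ge\varepsilon|V(G)|$.

**Step 1: many dense pairs.** We look for $\bowtie$-pairs to which Lemma 10 applies. Let $F_L(x)=\mathbf 1[(L,x)\in I]$ and call $L$ dense if $\mathbb EF_L\ge\varepsilon/2$. All $L$ carry the same number of $x$, so $\mathbb E_L\mathbb EF_L\ge\varepsilon$. Since $\mathbb E_L\mathbb EF_L\le\Pr[L\text{ dense}]+\varepsilon/2$, we have $\Pr_L[\text{dense}]\ge\varepsilon/2$. In the sampling of Lemma 7(b), $L,L'$ are i.i.d. given $M,N$, so by Jensen's inequality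
$$\Pr[L,L'\text{ dense}]=\mathbb E\big[\Pr[L\text{ dense}\mid M,N]^2\big]\ge\varepsilon^2/4,$$
and $\Pr[L\ne L',\text{ both dense}]\ge\varepsilon^2/4-\varepsilon^2/8=\varepsilon^2/8$.

**Step 2: an assignment that is too consistent.** We decode at random. Independence of $I$ means $F_L(x)F_{L'}(x')=0$ whenever $(L,x)\sim(L',x')$, so Lemma 10, with $\varepsilon/2$, applies to each $\bowtie$-pair of dense spaces. Choose $\sigma_L\in I_L(F_L)$ uniformly and independently for dense $L$ with nonempty list, and $\sigma_L=\bot$ otherwise. Each such pair becomes consistent with probability $\ge t^{-2}$. Given $L\ne L'$, the sampled pair is a uniform ordered $\bowtie$-pair, so the expected consistency is at least $\frac{\varepsilon^2}8t^{-2}=\delta_1$, and some $\sigma$ has consistency $\ge\delta_1$. This contradicts Proposition 8.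

So $\alpha(G(n,\ell))<\varepsilon|V(G(n,\ell))|$, and $\chi_f>1/\varepsilon$ by Section 1. The quantum 4-coloring, with measurements of the stated kind, is in Section 4. $\square$

## 10. Arcs of arcs with commuting measurements, and the graph $H(n,\ell)$

It remains to get from four quantum colors to three. The arc graph $\delta\Gamma$ of a graph $\Gamma$ has as vertices the ordered pairs $(u,v)$ with $u\sim v$, and edges $(u,v)$–$(v,w)$. One application does not lower four colors to three: if $h$ were a proper 3-coloring of $\delta K_4$, put $O(i)=\{h(i,j):j\ne i\}\subseteq[3]$. For $i\ne j$ the color $h(i,j)$ lies in $O(i)$ but not in $O(j)$, so $O(1),\dots,O(4)$ would be four pairwise incomparable subsets of $[3]$, and by Sperner's theorem there are at most three.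

Applying it twice gives triples: the vertices are $(u,v,w)$ with $u\sim v\sim w$, and the edges $(u,v,w)$–$(v,w,z)$. For $i\ne j\ne k$ in $[4]$ (meaning $i\ne j$ and $j\ne k$) let
$$h(i,j,k)=j\ \text{ if }j\le3,\qquad h(i,4,k)=\min([3]\setminus\{i,k\}).$$
If $i\ne j\ne k\ne l$, then
$$h(i,j,k)\ne h(j,k,l).\tag{5}$$
If $j,k\le3$, the values are $j\ne k$. If $j=4$, then $k\le3$, the second value is $k$, and the first is not $k$. If $k=4$, then $j\le3$, the first value is $j$, and the second is not $j$. So a 4-coloring of $\Gamma$ gives a 3-coloring of the triples.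

Classically little is lost. Let $h^*$ be a $\kappa$-coloring of the triples, let $S(u,v)=\{h^*(y,u,v):y\sim u\}$ and $T(v)=\{S(u,v):u\sim v\}$. For $u\sim v\sim w$ the color $h^*(u,v,w)$ is in $S(v,w)$ and not in $S(u,v)$, so $S(u,v)\ne S(v,w)$. Hence for $v\sim w$ the set $S(v,w)$ is in $T(w)$ and not in $T(v)$, and $T$ is a proper coloring of $\Gamma$ with at most $2^{2^\kappa}$ colors.

With quantum colorings this stops at a definite point. To use $h$ on $(u,v,w)$ we must measure the colors of $u$, $v$ and $w$ together. The measurements of $u,v$ commute, and so do those of $v,w$, but for $u$ and $w$ there is no reason: $L_u,L_w$ can contain anticommuting Paulis that both commute with $L_v$. Then $E_{u,i}E_{v,j}E_{w,k}$ need not be a projection. So we keep only the triples for which the measurement makes sense.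

**Definition (the graph $H=H(n,\ell)$).** Vertices are the ordered triples $(u,v,w)$ of vertices of $G(n,\ell)$ with $u\sim v\sim w$ and $L_u+L_v+L_w$ isotropic ($u=w$ allowed). Edges are $(u,v,w)$–$(v,w,z)$ whenever both are vertices.

There are no loops, since $u\ne v$.

**Lemma 11.** $\chi_q(H)\le3$.

*Proof.* For a vertex $(u,v,w)$ and $a\in[3]$ let
$$F_{(u,v,w),a}=\sum_{i\ne j\ne k,\ h(i,j,k)=a}E_{u,i}E_{v,j}E_{w,k}.$$
The three PVMs commute, so the $E_{u,i}E_{v,j}E_{w,k}$, over all $i,j,k$, are mutually orthogonal projections with sum $I$. Those with $i=j$ or $j=k$ vanish, because $E_{u,i}E_{v,i}=0=E_{v,k}E_{w,k}$. So $(F_{(u,v,w),a})_{a\in[3]}$ is a PVM. For an edge $(u,v,w)$–$(v,w,z)$,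
$$F_{(u,v,w),a}F_{(v,w,z),a}=\sum E_{u,i}E_{v,j}E_{w,k}E_{v,j'}E_{w,k'}E_{z,l}$$
over $h(i,j,k)=a=h(j',k',l)$. The PVMs of $v$ and $w$ commute, so only terms with $j=j'$, $k=k'$ can be nonzero, and by (5) there is no such term. The product is $0$. $\square$

The quantum side is settled, but the restriction damages the classical argument. We still get $S(u,v)\ne S(v,w)$ when $(u,v,w)\in V(H)$. But from $S(v,w)\in T(v)$ we only obtain some $u\sim v$ with $S(u,v)=S(v,w)$, and nothing is wrong if $L_u+L_v+L_w$ is not isotropic. The repair is to count only popular sets in $T(v)$. If $S(v,w)$ is the value of $S(u,v)$ for many $u$, then $L_w$ has to fail to commute with all of these many $L_u$, and this happens for very few $w$.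

## 11. Classical colorings of $H(n,\ell)$: proof of Theorem 1

We may take $\kappa\ge2$, since the cases of smaller $\kappa$ follow. Choose in order
$$K=2^{2^\kappa},\quad t=t(1/K)\text{ from Lemma 10},\quad\delta_1=\frac1{2Kt^2},\quad\ell=\ell_1(\delta_1),\quad R=2^\ell,$$
then $\eta>0$ with $16^R2^\kappa\eta\le\frac1{8K}$, and then $n\ge n_1(\ell)$ so large that
$$4^R2^\kappa\cdot\frac2{\eta(4^{n-\ell}-1)}\le\frac1{8K}$$
and Lemma 7(b) applies with $\rho=\frac1{4K}$. Suppose $h^*:V(H)\to[\kappa]$ is a proper coloring of $H=H(n,\ell)$.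

**Step 1: sets of colors on arcs.** This is the first arc level. For $u\sim v$ in $G$ let $S(u,v)=\{h^*(y,u,v):(y,u,v)\in V(H)\}\subseteq[\kappa]$. If $(u,v,w)\in V(H)$, then
$$S(u,v)\ne S(v,w).\tag{6}$$
Indeed $h^*(u,v,w)\in S(v,w)$. It is not in $S(u,v)$, since every $(y,u,v)\in V(H)$ is adjacent to $(u,v,w)$ in $H$.

**Step 2: popular sets at vertices.** This is the second arc level, with a threshold. Choose a random neighbor $u$ of $v$ as follows: $L_u$ uniform with $L_u\bowtie L_v$, then $x_u$ uniform among those with $u\sim v$. Such $x_u$ exist, because over each $\nu\in Ch(L_u\cap L_v)$ the two values of $x_v$ leave at least two colors free. Put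
$$p_v(s)=\Pr_u[S(u,v)=s],\qquad T(v)=\{s\subseteq[\kappa]:p_v(s)\ge\eta\}.$$
So $T$ takes at most $K$ values. Call an ordered $\bowtie$-pair $(L,L')$ bad if there are $v=(L,x)\sim w=(L',x')$ with $T(v)=T(w)$.

**Step 3: bad pairs are rare.** We show that a uniform ordered $\bowtie$-pair is bad with probability at most $\frac1{4K}$, so that $T$ is nearly a proper coloring of $G$. Let $v\sim w$ be as in the definition and $s=S(v,w)$.

*Case (i): $p_w(s)<\eta$.* For fixed $w$, a random neighbor $v$ has $p_w(S(v,w))<\eta$ with probability $\sum_{s:\,p_w(s)<\eta}p_w(s)\le2^\kappa\eta$. Given $L$, the function $x$ is uniform in a set of size at most $4^R$, so each possible $x$ has conditional probability at least $4^{-R}$. Hence for $L$ uniform with $L\bowtie L'$,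
$$\Pr_L\big[\exists x:\ v\sim w,\ p_w(S(v,w))<\eta\big]\le4^R2^\kappa\eta.$$
A union bound over the $4^R$ choices of $x'$ shows that case (i) occurs for some $x,x'$ with probability at most $16^R2^\kappa\eta\le\frac1{8K}$.

*Case (ii): $p_w(s)\ge\eta$.* Then $s\in T(w)=T(v)$, so $p_v(s)\ge\eta$. By (6), every $u\sim v$ with $S(u,v)=s$ has $(u,v,w)\notin V(H)$, that is, $L_u+L_v+L_w$ is not isotropic. Let $Y=L^\perp/L$, a symplectic space with $|Y|=4^{n-\ell}$. The isotropic $(\ell+1)$-spaces containing $L$ are the $L+\langle a\rangle$ with $0\ne\bar a\in Y$. So a uniform $L''\bowtie L$ is obtained by choosing $0\ne\bar a\in Y$ uniformly and then a uniform $\ell$-space different from $L$ in $L+\langle a\rangle$. Let $\Delta=\Delta(v,s)\subseteq Y\setminus0$ be the set of $\bar a$ that arise from those $L_u$ with $u\sim v$, $S(u,v)=s$. Since $p_v(s)\ge\eta$ and $\bar a$ is uniform, $|\Delta|\ge\eta(|Y|-1)$.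

Let $L'$ correspond to $\bar b$. If $L_u$ corresponds to $\bar a$, then $L_u+L+L'=L+\langle a,b\rangle$, which is isotropic iff $\omega(\bar a,\bar b)=0$. So $\omega(\bar a,\bar b)=1$ for all $\bar a\in\Delta$. This is a linear system for $\bar b$ of rank $\dim\mathrm{span}(\Delta)\ge\log_2|\Delta|$, so at most $|Y|/|\Delta|$ elements $\bar b$ satisfy it, which is a fraction at most $2/|\Delta|\le\frac2{\eta(4^{n-\ell}-1)}$ of $Y\setminus0$. Given $L$, the element $\bar b$ is uniform in $Y\setminus0$. A union bound over the $4^R$ functions $x$ and the at most $2^\kappa$ sets $s$ with $p_v(s)\ge\eta$ shows that case (ii) occurs with probability at most $4^R2^\kappa\frac2{\eta(4^{n-\ell}-1)}\le\frac1{8K}$.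

Adding the two cases gives $\frac1{4K}$.

**Step 4: an assignment that is too consistent.** As in Section 9, we decode and contradict Proposition 8. For each $L$ let $\mathsf a(L)$ be a value with $\Pr_x[T(L,x)=\mathsf a(L)]\ge1/K$, and let $F_L(x)=\mathbf 1[T(L,x)=\mathsf a(L)]$, so $\mathbb EF_L\ge1/K$. In Lemma 7(b) with $\rho=\frac1{4K}$, the values $\mathsf a(L),\mathsf a(L')$ are i.i.d. given $M,N$, with at most $K$ possible values, so by Cauchy–Schwarz $\Pr[\mathsf a(L)=\mathsf a(L')]\ge\frac1K$. We have $\Pr[L=L']\le\frac1{4K}$, and given $L\ne L'$ the pair is a uniform ordered $\bowtie$-pair, so by Step 3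
$$\Pr[L\ne L',\ \mathsf a(L)=\mathsf a(L'),\ (L,L')\text{ not bad}]\ge\frac1K-\frac1{4K}-\frac1{4K}=\frac1{2K}.$$
For such a pair, $F_L(x)F_{L'}(x')=0$ whenever $(L,x)\sim(L',x')$: otherwise $T(L,x)=\mathsf a(L)=\mathsf a(L')=T(L',x')$ and the pair would be bad. So Lemma 10, with $\varepsilon=1/K$, gives $\mu\in I_L(F_L)$ and $\mu'\in I_{L'}(F_{L'})$ that agree on $L\cap L'$. Choose $\sigma_L\in I_L(F_L)$ uniformly and independently, and $\sigma_L=\bot$ if the list is empty. Each such pair becomes consistent with probability at least $t^{-2}$, so the expected consistency is at least $\frac1{2K}t^{-2}=\delta_1$, and some $\sigma$ has consistency $\ge\delta_1$. This contradicts Proposition 8.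

**Step 5: exactly three.** We pin down $\chi_q(H)$. We have shown $\chi(H)>\kappa\ge2$, and $\chi_q(H)\le3$ by Lemma 11. By the first sentence of Theorem 3(a), which was proved in Section 2 without Theorem 1, $\chi_q(H)\le2$ would give $\chi(H)\le2$. So $\chi_q(H)=3$, which proves Theorem 1 and completes the proof of Theorem 3(a). $\square$
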